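\title{The pair $(c_0,\ell_1)$ fails the Bishop--Phelps--Bollob\'as property for operators}

\begin{abstract}
We show that, over the real field, the pair $(c_0,\ell_1)$ does not have the Bishop--Phelps--Bollob\'as property for operators, and that the property fails for every $\varepsilon\in(0,1)$. The counterexamples come from a truncated noise kernel on the discrete cube, sampled at random points. The same construction bounds the admissible $\eta$ for $(\ell_\infty^l,\ell_1)$ by a negative power of $l$, and it shows that a pair $(C_0(L),L_1(\mu))$ has the property exactly when one of the two spaces is finite-dimensional. At extreme points of the unit ball of $\ell_\infty^n$, by contrast, there is an estimate that does not depend on $n$.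
\end{abstract}

\section{Introduction}

All Banach spaces in this paper are real. We write $S_{\mathcal X}$ for the unit sphere of $\mathcal X$ and $\mathcal L(\mathcal X,\mathcal Y)$ for the space of bounded linear operators with the operator norm.

\begin{definition}\label{def:bpb}
Let $\varepsilon\in(0,1)$. A number $\eta>0$ is \emph{admissible} for $\varepsilon$ and the pair $(\mathcal X,\mathcal Y)$ if, whenever $T\in\mathcal L(\mathcal X,\mathcal Y)$ with $\|T\|=1$ and $x_0\in S_{\mathcal X}$ satisfy $\|Tx_0\|>1-\eta$, there are $S\in\mathcal L(\mathcal X,\mathcal Y)$ and $u_0\in\mathcal X$ with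
\begin{equation}\label{eq:bpb}
\|S\|=\|u_0\|=\|Su_0\|=1,\qquad \|u_0-x_0\|<\varepsilon,\qquad \|S-T\|<\varepsilon .
\end{equation}
The pair has the \emph{Bishop--Phelps--Bollob\'as property for operators} (BPBp) if every $\varepsilon\in(0,1)$ has an admissible $\eta(\varepsilon)$. A family of pairs has it \emph{uniformly} if one function $\eta$ works for all of them.
\end{definition}

The BPBp is a stability statement: an operator that almost attains its norm at a point is close to an operator that attains its norm exactly, at a nearby point. The problem treated here, posed in \cite{Problem}, starts from two known facts.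
\begin{itemize}
\item[(i)] For every fixed $n$, the pair $(\ell_\infty^n,\ell_1)$ has the BPBp. The function $\eta$ obtained in the known proof depends on $n$.
\item[(ii)] The pair $(c_0,\ell_1)$ has the BPBp if and only if the pairs $(\ell_\infty^n,\ell_1)$, $n\in\mathbb N$, have it uniformly.
\end{itemize}
The question is whether $(c_0,\ell_1)$ has the BPBp in the real case. One might guess that it does. The property holds if $c_0$ is replaced by any $\ell_\infty^n$, by fact (i), and if $\ell_1$ is replaced by any $\ell_1^k$ (Section~\ref{sec:classification}); at extreme points of the ball of $\ell_\infty^n$ it even holds with $\eta=\varepsilon^2/36$ in every dimension (Theorem~\ref{thm:extreme}). Nevertheless the answer is negative.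

Throughout, $L$ is a locally compact Hausdorff space, $C_0(L)$ carries the supremum norm, and $\mu$ is a positive measure. Thus $c_0=C_0(\mathbb N)$, $\ell_\infty^n=C_0(\{1,\dots,n\})$, and $\ell_1=L_1(\mu)$ for the counting measure on $\mathbb N$.

\begin{theorem}\label{thm:main}
Let $L$ be infinite and $L_1(\mu)$ infinite-dimensional. For every $\varepsilon\in(0,1)$ and every $\eta>0$ there are $T\in\mathcal L(C_0(L),L_1(\mu))$ with $\|T\|=1$ and $x_0\in S_{C_0(L)}$ with $\|Tx_0\|>1-\eta$ such that no $S$ and $u_0$ satisfy \eqref{eq:bpb}. In particular, $(c_0,\ell_1)$ does not have the BPBp.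
\end{theorem}

By fact (ii), the pairs $(\ell_\infty^n,\ell_1)$ do not have the BPBp uniformly. The next theorem gives this directly, with a rate.

\begin{theorem}\label{thm:rate}
For every $\varepsilon\in(0,1)$ there are $C,c>0$ such that, for all $l$, every $\eta\in(0,1]$ that is admissible for $\varepsilon$ and $(\ell_\infty^l,\ell_1)$ satisfies $\eta\le C\,l^{-c}$.
\end{theorem}

\begin{theorem}\label{thm:classification}
Let $C_0(L)$ and $L_1(\mu)$ be nonzero. The pair $(C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $\dim L_1(\mu)<\infty$.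
\end{theorem}

\begin{theorem}\label{thm:extreme}
Let $\varepsilon\in(0,1)$, let $T\in\mathcal L(\ell_\infty^n,\ell_1)$ have norm one, and let $x_0\in\ell_\infty^n$ satisfy $|x_0(j)|=1$ for all $j$ and $\|Tx_0\|>1-\varepsilon^2/36$. Then there is $S\in\mathcal L(\ell_\infty^n,\ell_1)$ with $\|S\|=1=\|Sx_0\|$ and $\|S-T\|<\varepsilon$.
\end{theorem}

So uniformity in $n$ fails only because of non-extreme points $x_0$. In our counterexamples on $\ell_\infty^n$ the point $x_0$ is a basis vector, and the vanishing of its other coordinates is what drives the proof.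

Section~\ref{sec:rigidity} reduces Theorem~\ref{thm:main} to finding two matrices with three numerical properties. Section~\ref{sec:hadamard} works out a first attempt by hand and locates its defect. Sections~\ref{sec:cube} and~\ref{sec:sampling} repair the defect, and Section~\ref{sec:proofs} chooses the parameters. Sections~\ref{sec:classification} and~\ref{sec:extreme} contain the positive results.

\section{Operators that attain their norm near a bump function}\label{sec:rigidity}

Number the unit vector basis of $c_0$ as $e_0,e_1,\dots$ and consider operators that almost attain their norm at $e_0$. For a functional $(a_j)\in\ell_1$ of norm one, $a_0>1-\eta$ forces $\sum_{j\ge1}|a_j|<\eta$, and replacing $(a_j)$ by $(1,0,0,\dots)$ costs less than $2\eta$. With values in $\ell_1$ the other columns need not be small. If $Te_0=(\frac12,\frac12)$, $Te_1=(\frac12,-\frac12)$ and $Te_j=0$ for $j\ge2$, then $\|T(se_0+we_1)\|=\max(|s|,|w|)$, so $T$ attains its norm at $e_0$ although $\|Te_1\|=1$. What survives is a pointwise domination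 of the other columns, all together, by the image of the norming point.

We work in $C_0(L)$ from the start. Let $t_0,\dots,t_q$ be distinct points of $L$ with pairwise disjoint open neighborhoods $U_0,\dots,U_q$. By Urysohn's lemma there are continuous $h_j:L\to[0,1]$ with compact support contained in $U_j$ and $h_j(t_j)=1$. In $c_0$ one takes $h_j=e_j$. Since the supports are disjoint, $\|\sum_jw_jh_j\|=\max_j|w_j|$.

\begin{lemma}[Rigidity]\label{lem:rigidity}
Let $\varepsilon\in(0,1)$, $S\in\mathcal L(C_0(L),L_1(\mu))$ and $u_0\in C_0(L)$ satisfy $\|S\|=\|u_0\|=\|Su_0\|=1$ and $\|u_0-h_0\|<\varepsilon$. Then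
\[
(1-\varepsilon)\sum_{j=1}^q|Sh_j|\le|Su_0|\quad\mu\text{-a.e.},\qquad\text{hence}\qquad\sum_{j=1}^q\|Sh_j\|\le\frac1{1-\varepsilon}.
\]
\end{lemma}

\begin{proof}
Let $a=Su_0$. Fix $\sigma\in\{\pm1\}^q$ and put $h=(1-\varepsilon)\sum_{j\ge1}\sigma_jh_j$. On $U_1\cup\dots\cup U_q$ we have $h_0=0$, so $|u_0|=|u_0-h_0|<\varepsilon$ and $|h|\le1-\varepsilon$ there; elsewhere $h=0$. Thus $\|u_0\pm h\|\le1$. Since $|\alpha+\beta|+|\alpha-\beta|=2\max(|\alpha|,|\beta|)$ for real numbers,
\[
2\ge\|a+Sh\|+\|a-Sh\|=2\int\max(|a|,|Sh|)\,d\mu\ge2\int|a|\,d\mu=2 .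
\]
Equality holds throughout, so $\max(|a|,|Sh|)=|a|$ a.e., that is, $(1-\varepsilon)|\sum_j\sigma_jSh_j|\le|a|$ a.e. Outside a null set this holds for all $2^q$ choices of $\sigma$, and the maximum of $|\sum_j\sigma_jSh_j|$ over $\sigma$ is $\sum_j|Sh_j|$. Integrate.
\end{proof}

The bound does not depend on $q$. We therefore look for an operator that almost attains its norm at $h_0$ and is far, in operator norm, from every $S$ with $\sum_j\|Sh_j\|\le1/(1-\varepsilon)$. To bound such a distance from below we need a functional that is dominated by the operator norm and is small on all these $S$. For $p\times q$ real matrices put $\langle A,M\rangle=\sum_{i,j}A_{ij}M_{ij}$, and let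
\[
\mathcal B_{p,q}=\operatorname{conv}\{\alpha\beta^{T}:\alpha\in\{\pm1\}^p,\ \beta\in\{\pm1\}^q\}.
\]
The functional will be a matrix in $\mathcal B_{p,q}$ with small entries.

Let $E_1,\dots,E_p$ be disjoint sets of finite positive measure and $g_i=\mathbf 1_{E_i}/\mu(E_i)$, so that $\|\sum_ia_ig_i\|=\sum_i|a_i|$. For a $p\times q$ matrix $G$ define
\[
T_Gf=\frac1p\sum_{i=1}^p\Big(f(t_0)+\sum_{j=1}^qG_{ij}f(t_j)\Big)g_i,\qquad
\nu(G)=\max_{w\in[-1,1]^q}\frac1p\sum_{i=1}^p\big|1+(Gw)_i\big| .
\]

\begin{proposition}\label{prop:obstruction}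
We have $\|T_Gh_0\|=1$ and $\|T_G\|=\nu(G)\ge1$. Let $M\in\mathcal B_{p,q}$ satisfy $|M_{ij}|\le m$ for all $i,j$. If $\varepsilon$, $S$ and $u_0$ are as in Lemma~\ref{lem:rigidity}, then
\[
\Big\|S-\frac{T_G}{\nu(G)}\Big\|\ge\frac{\langle G,M\rangle}{p\,\nu(G)}-\frac m{1-\varepsilon}.
\]
\end{proposition}

\begin{proof}
Since $h_0(t_0)=1$ and $h_0(t_j)=0$ for $j\ge1$, we have $T_Gh_0=\frac1p\sum_ig_i$, which has norm one. Let $\|f\|\le1$, $s=f(t_0)$ and $w_j=f(t_j)$. Then $\|T_Gf\|=\frac1p\sum_i|s+(Gw)_i|$ is convex in $s\in[-1,1]$, hence at most its larger value at $s=\pm1$. The value at $s=1$ is at most $\nu(G)$, and so is the value at $s=-1$, because $|-1+(Gw)_i|=|1+(G(-w))_i|$. Conversely, $f=h_0+\sum_jw_jh_j$ realizes $s=1$ and any $w\in[-1,1]^q$. So $\|T_G\|=\nu(G)$, and $w=0$ gives $\nu(G)\ge1$.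

For $R\in\mathcal L(C_0(L),L_1(\mu))$ let $[R]$ be the matrix $[R]_{ij}=\int_{E_i}Rh_j\,d\mu$, $1\le i\le p$, $1\le j\le q$. For sign vectors $\alpha,\beta$,
\[
\langle[R],\alpha\beta^T\rangle=\int\Big(\sum_i\alpha_i\mathbf 1_{E_i}\Big)\,R\Big(\sum_j\beta_jh_j\Big)\,d\mu\le\|R\|,
\]
so $\langle[R],M\rangle\le\|R\|$ by convexity. Lemma~\ref{lem:rigidity} and the disjointness of the $E_i$ give
\[
\langle[S],M\rangle\le m\sum_j\sum_i\int_{E_i}|Sh_j|\,d\mu\le\frac m{1-\varepsilon}.
\]
Finally $T_Gh_j=\frac1p\sum_iG_{ij}g_i$ for $j\ge1$, so $[T_G]=G/p$. Take $R=T_G/\nu(G)-S$.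
\end{proof}

The task is now finite-dimensional: find $G$ and $M\in\mathcal B_{p,q}$ such that $\nu(G)$ is arbitrarily close to $1$, the \emph{correlation} $\frac1p\langle G,M\rangle$ is close to $1$, and all entries of $M$ are small. The correlation equals $\langle[T_G],M\rangle\le\nu(G)$, so the second demand asks for nearly the largest possible value; this is what lets $\varepsilon$ be close to $1$.

\section{A first attempt with Hadamard matrices}\label{sec:hadamard}

A matrix in $\mathcal B_{p,q}$ with small entries is a normalized Gram matrix: if $x^1,\dots,x^p$ and $y^1,\dots,y^q$ lie in $\{\pm1\}^N$, then $M_{ij}=\frac1N\sum_{\omega=1}^Nx^i_\omega y^j_\omega$ is the average of the $N$ matrices $(x^i_\omega)_i(y^j_\omega)_j^T$, and $M$ has small entries when every $x^i$ is nearly orthogonal to every $y^j$. Here is the smallest instance. Let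
\[
X_1=\begin{pmatrix}1&1&1&1\\1&-1&1&-1\\1&1&-1&-1\\1&-1&-1&1\end{pmatrix},\qquad
Y_1=\begin{pmatrix}-1&1&1&1\\1&-1&1&1\\1&1&-1&1\\1&1&1&-1\end{pmatrix}.
\]
Both matrices have orthogonal rows of length $2$, so $H_1=\frac14X_1Y_1^T$ is an orthogonal matrix. The inner product of a row $x$ of $X_1$ with the $j$th row of $Y_1$ is $\sum_\omega x_\omega-2x_j$, which is $4-2$ for the first row and $0\mp2$ for the others. So $H_1$ has entries $\pm\frac12$. Let $N=4^r$ and let $X,Y,H$ be the $r$th Kronecker powers of $X_1,Y_1,H_1$. Then $X,Y$ are sign matrices and $H=\frac1NXY^T$ is orthogonal with entries $\pm N^{-1/2}$.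

Take $p=2N$, $q=N$, $t\in(0,1]$, and
\[
M=\begin{pmatrix}H\\-H\end{pmatrix},\qquad G=tM .
\]
The matrix $M$ is the normalized Gram matrix of the rows of $X$ and $-X$ with the rows of $Y$, so $M\in\mathcal B_{2N,N}$ with $m=N^{-1/2}$. The correlation is $\frac t{2N}\cdot2N^2\cdot\frac1N=t$. For $w\in[-1,1]^N$ and $v=Hw$ we have $\sum_iv_i^2=\sum_jw_j^2\le N$, and $\max(1,u)\le1+u^2/4$ for $u\ge0$ because $(1-u/2)^2\ge0$. Hence
\[
\frac1{2N}\sum_{i=1}^N\big(|1+tv_i|+|1-tv_i|\big)=\frac1N\sum_{i=1}^N\max(1,t|v_i|)\le1+\frac{t^2}4 .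
\]
By Proposition~\ref{prop:obstruction}, $T_G/\nu(G)$ maps $h_0$ to a vector of norm greater than $1-t^2/4$, and its distance to any operator that attains its norm within $\varepsilon$ of $h_0$ is at least $t/(1+t^2/4)-N^{-1/2}/(1-\varepsilon)$. Letting $N\to\infty$, we see that $\eta=t^2/4$ is not admissible for $(c_0,\ell_1)$ when $\varepsilon<t/(1+t^2/4)$.

The mechanism works, but it only bounds $\eta$ by roughly $\varepsilon^2/4$. The loss is real. For $t=1$ let $w$ be the Kronecker product of the sign vector $2H_1^Te_1$ with $r-1$ copies of $Y_1e_1$. Since $H_1Y_1=X_1$, the vector $Hw$ is the product of $2e_1$ with copies of $X_1e_1=(1,1,1,1)^T$. A quarter of its entries equal $2$ and the rest vanish, so $\nu(G)=\frac54$ for every $r$.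

Three features carry over. The correlation is large because $HY=X$: the matrix sends the $\omega$th coordinate vector of the $y$'s to the $\omega$th coordinate vector of the $x$'s. Pairing each row with its negative makes $Gw$ have mean zero. And $\nu(G)$ exceeds $1$ only because entries of $Gw$ can leave $[-1,1]$: if $Gw$ had mean zero and entries in $[-1,1]$, then $\frac1p\sum_i|1+(Gw)_i|=\frac1p\sum_i(1+(Gw)_i)=1$. So we want a kernel that nearly preserves coordinate functions, produces mean zero, and does not increase the supremum norm.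

\section{The odd noise operator on the cube}\label{sec:cube}

Let $Q=\{\pm1\}^N$ with the uniform probability and expectation $\mathbb E$, and let $[N]=\{1,\dots,N\}$. For $A\subset[N]$ put $\chi_A(z)=\prod_{\omega\in A}z_\omega$. These $2^N$ functions form an orthonormal basis of $L_2(Q)$. For $V:Q\to\mathbb R$ put $\widehat V(A)=\mathbb E[V\chi_A]$; then $V=\sum_A\widehat V(A)\chi_A$ and $\mathbb E[VW]=\sum_A\widehat V(A)\widehat W(A)$ (Parseval). In particular $\sum_A\widehat V(A)^2\le1$ if $|V|\le1$.

For $r\in[-1,1]$ the \emph{noise operator} is $\Gamma_rW(z)=\mathbb E_\xi W(z\xi)$, where $\xi$ has independent $\pm1$ coordinates of mean $r$ and $z\xi$ is the coordinatewise product. It is an average of values of $W$, so it does not increase the supremum norm, and $\Gamma_r\chi_A=r^{|A|}\chi_A$ by independence. Fix $\rho\in(0,1)$. The operator $\Gamma_\rho$ fixes constants, so $\mathbb E|1+\Gamma_\rho 1|=2$; subtracting the mean would give a bound of $2$ instead of $1$ for the supremum norm. Keeping only the odd part achieves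 both aims:
\[
PW=\tfrac12(\Gamma_\rho W-\Gamma_{-\rho}W)=\sum_{|A|\text{ odd}}\rho^{|A|}\widehat W(A)\chi_A .
\]

\begin{lemma}\label{lem:exact}
If $W:Q\to[-1,1]$, then $\mathbb E|1+PW|=1$.
\end{lemma}

\begin{proof}
The first formula for $PW$ gives $|PW|\le1$, and the second gives $\mathbb E[PW]=0$, since $|\emptyset|=0$ is even. So $\mathbb E|1+PW|=\mathbb E(1+PW)=1$.
\end{proof}

\begin{remark}
This is where real scalars are essential. For the complex function $W=i\chi_{\{1\}}$ we have $|W|=1$ and $\mathbb E|1+PW|=\sqrt{1+\rho^2}$.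
\end{remark}

Index rows and columns by $Q$, let $G$ be the matrix of $P$, and let $M_{xy}=\frac1N\sum_\omega x_\omega y_\omega$. Then $\nu(G)=1$ by Lemma~\ref{lem:exact}, and the correlation is $\frac1N\sum_\omega\mathbb E[\chi_{\{\omega\}}P\chi_{\{\omega\}}]=\rho$. Two of the three demands are met. The third fails, since $M_{xx}=1$, and it must fail, since this $T_G$ attains its norm at $h_0$. The kernel shows what happens:
\[
2^NG_{xy}=\sum_{|A|\text{ odd}}\rho^{|A|}\chi_A(x)\chi_A(y)=\frac12\prod_\omega(1+\rho x_\omega y_\omega)-\frac12\prod_\omega(1-\rho x_\omega y_\omega).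
\]
Each product is a probability density on $Q\times Q$, under which the signs $x_\omega y_\omega$ are independent with mean $\pm\rho$. By the law of large numbers these densities put most of their mass on pairs with $M_{xy}$ near $\pm\rho$, and under the uniform measure such pairs are exponentially rare.

This suggests keeping only a random sample of rows and columns, small enough to contain no correlated pair. Applied to the full kernel, such a sample would miss the pairs on which the kernel lives. So we first cut the expansion at degree $d$, which changes the bilinear form $\mathbb E[\Theta\,PW]$ by at most $\rho^{d+1}$. The truncated form depends only on the Fourier coefficients of degree at most $d$. There are polynomially many of them, and a sample of polynomial size reproduces them.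

\section{Sampling the truncated kernel}\label{sec:sampling}

Fix $1\le d\le N$ and $\kappa\in(0,1]$, and put
\[
F=\{A\subset[N]:|A|\le d\},\quad F_o=\{A\in F:|A|\text{ odd}\},\quad\Lambda=|F|,\quad\Phi(z)=(\chi_A(z))_{A\in F}.
\]
Thus $\Phi(z)\in\mathbb R^F$ and $\|\Phi(z)\|_2=\sqrt\Lambda$. To bound $\nu$ we must control all $w\in[-1,1]^n$, including those chosen after the sample is drawn. What we need is that the low-degree empirical coefficients of any bounded vector on the sample are close to the true coefficients of some bounded function on $Q$. By duality this follows from a comparison of support functions.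

\begin{definition}
A tuple $(z^1,\dots,z^n)\in Q^n$ is \emph{$\kappa$-good} if
\[
\frac1n\sum_{i=1}^n|\langle c,\Phi(z^i)\rangle|\le\mathbb E|\langle c,\Phi\rangle|+\kappa\qquad\text{for all }c\in\mathbb R^F\text{ with }\|c\|_2\le1 .
\]
\end{definition}

\begin{lemma}\label{lem:good}
If $z^1,\dots,z^n$ are independent and uniform in $Q$, the tuple is $\kappa$-good with probability at least $1-\frac4\kappa\sqrt{\Lambda/n}$.
\end{lemma}

\begin{proof}
Let $f_c(z)=|\langle c,\Phi(z)\rangle|$ and $R=\sup_c|\frac1n\sum_if_c(z^i)-\mathbb Ef_c|$, all suprema being over $\|c\|_2\le1$. Let $(\tilde z^i)$ be an independent copy of $(z^i)$ and let $\sigma_i$ be independent uniform signs. Write $\mathbb Ef_c$ as the expectation of $\frac1n\sum_if_c(\tilde z^i)$ and move this expectation outside the supremum. Exchanging $z^i$ and $\tilde z^i$ for the indices with $\sigma_i=-1$ does not change the joint law. Hence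
\[
\mathbb ER\le\mathbb E\sup_c\Big|\frac1n\sum_i\sigma_i\big(f_c(z^i)-f_c(\tilde z^i)\big)\Big|\le2\,\mathbb E\sup_c\Big|\frac1n\sum_i\sigma_if_c(z^i)\Big| .
\]
The contraction principle \cite[Theorem~4.12]{LT} states that for a bounded set $\mathcal T\subset\mathbb R^n$ and a $1$-Lipschitz function $\varphi$ with $\varphi(0)=0$,
\[
\mathbb E\sup_{\tau\in\mathcal T}\Big|\sum_i\sigma_i\varphi(\tau_i)\Big|\le2\,\mathbb E\sup_{\tau\in\mathcal T}\Big|\sum_i\sigma_i\tau_i\Big| .
\]
Apply it for fixed $(z^i)$ with $\varphi(u)=|u|$ and $\tau_i=\langle c,\Phi(z^i)\rangle$. This gives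
\[
\mathbb ER\le4\,\mathbb E\Big\|\frac1n\sum_i\sigma_i\Phi(z^i)\Big\|_2\le4\Big(\frac1{n^2}\sum_i\mathbb E\|\Phi(z^i)\|_2^2\Big)^{1/2}=4\sqrt{\Lambda/n},
\]
where the cross terms vanish because $\mathbb E\sigma_i\sigma_{i'}=0$ for $i\ne i'$. By Markov's inequality, $R>\kappa$ has probability at most $\mathbb ER/\kappa$.
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $(z^i)$ be $\kappa$-good, $v\in[-1,1]^n$, and $\widetilde v(A)=\frac1n\sum_iv_i\chi_A(z^i)$. There is $V:Q\to[-1,1]$ with $\sum_{A\in F}(\widetilde v(A)-\widehat V(A))^2\le\kappa^2$. In particular $(\sum_{A\in F}\widetilde v(A)^2)^{1/2}\le1+\kappa$.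
\end{lemma}

\begin{proof}
The set $Z=\{(\widehat V(A))_{A\in F}:V:Q\to[-1,1]\}$ is compact and convex, and
\[
\max_{\zeta\in Z}\langle c,\zeta\rangle=\max_{|V|\le1}\mathbb E[V\langle c,\Phi\rangle]=\mathbb E|\langle c,\Phi\rangle| .
\]
Let $\zeta_0$ be the point of $Z$ nearest to $\widetilde v$ and suppose $\|\widetilde v-\zeta_0\|_2>\kappa$. The unit vector $c$ in the direction $\widetilde v-\zeta_0$ satisfies $\langle c,\zeta\rangle\le\langle c,\zeta_0\rangle$ on $Z$, so $\langle c,\widetilde v\rangle=\|\widetilde v-\zeta_0\|_2+\langle c,\zeta_0\rangle>\kappa+\mathbb E|\langle c,\Phi\rangle|$. But $\langle c,\widetilde v\rangle=\frac1n\sum_iv_i\langle c,\Phi(z^i)\rangle\le\mathbb E|\langle c,\Phi\rangle|+\kappa$ by goodness, a contradiction. The last claim follows from Parseval and the triangle inequality.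
\end{proof}

Let $(x^i)_{i\le n}$ and $(y^j)_{j\le n}$ be $\kappa$-good tuples. Define $n\times n$ matrices
\begin{equation}\label{eq:GM}
G_{ij}=\frac1n\sum_{A\in F_o}\rho^{|A|}\chi_A(x^i)\chi_A(y^j),\qquad M_{ij}=\frac1N\sum_{\omega=1}^Nx^i_\omega y^j_\omega ,
\end{equation}
so that $M\in\mathcal B_{n,n}$. For $\theta,w\in[-1,1]^n$ form $\widetilde\theta(A)=\frac1n\sum_i\theta_i\chi_A(x^i)$ with the first tuple and $\widetilde w(A)=\frac1n\sum_jw_j\chi_A(y^j)$ with the second. Exchanging the order of summation gives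
\begin{equation}\label{eq:form}
\frac1n\sum_{i,j}\theta_iG_{ij}w_j=\sum_{A\in F_o}\rho^{|A|}\,\widetilde\theta(A)\,\widetilde w(A).
\end{equation}

\begin{lemma}\label{lem:norm}
$\nu(G)\le1+4\kappa+\rho^{d+1}$.
\end{lemma}

\begin{proof}
Let $w\in[-1,1]^n$ and choose $\theta_i\in\{\pm1\}$ with $\theta_i(1+(Gw)_i)=|1+(Gw)_i|$. By \eqref{eq:form},
\[
\frac1n\sum_i|1+(Gw)_i|=\widetilde\theta(\emptyset)+\sum_{A\in F_o}\rho^{|A|}\,\widetilde\theta(A)\,\widetilde w(A).
\]
Take $\Theta,W:Q\to[-1,1]$ from Lemma~\ref{lem:transfer} for $\theta$ and $w$. We compare the right side with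
\[
\mathbb E[\Theta(1+PW)]=\widehat\Theta(\emptyset)+\sum_{|A|\text{ odd}}\rho^{|A|}\widehat\Theta(A)\widehat W(A)
\]
in three steps. First, $\widetilde\theta(\emptyset)\le\widehat\Theta(\emptyset)+\kappa$. Second, write $\widetilde\theta\widetilde w-\widehat\Theta\widehat W=(\widetilde\theta-\widehat\Theta)\widetilde w+\widehat\Theta(\widetilde w-\widehat W)$; by the Cauchy--Schwarz inequality the sums over $F_o$ differ by at most $\rho(\kappa(1+\kappa)+\kappa)\le3\kappa$. Third, the terms with $|A|>d$ add up to at most $\rho^{d+1}$ in absolute value, by Cauchy--Schwarz and Parseval. Finally $\mathbb E[\Theta(1+PW)]\le\mathbb E|1+PW|=1$ by Lemma~\ref{lem:exact}.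
\end{proof}

For the correlation we need a lower bound, and the terms of \eqref{eq:form} have no sign. The point is that a coordinate vector has one empirical coefficient equal to $1$, which leaves almost no room for the others.

\begin{lemma}\label{lem:corr}
$\frac1n\langle G,M\rangle\ge\rho-9\kappa$.
\end{lemma}

\begin{proof}
For $\omega\in[N]$ let $\theta^\omega=(x^i_\omega)_i$ and $w^\omega=(y^j_\omega)_j$. By \eqref{eq:form},
\[
\frac1n\langle G,M\rangle=\frac1N\sum_{\omega=1}^N\ \sum_{A\in F_o}\rho^{|A|}\,\widetilde{\theta^\omega}(A)\,\widetilde{w^\omega}(A).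
\]
Fix $\omega$. The set $\{\omega\}$ belongs to $F_o$ because $d\ge1$, and $\widetilde{\theta^\omega}(\{\omega\})=\frac1n\sum_i(x^i_\omega)^2=1=\widetilde{w^\omega}(\{\omega\})$, so this term equals $\rho$. Take $\Theta$ from Lemma~\ref{lem:transfer} for $\theta^\omega$. Then $\widehat\Theta(\{\omega\})\ge1-\kappa\ge0$, so Parseval gives $\sum_{A\ne\{\omega\}}\widehat\Theta(A)^2\le1-(1-\kappa)^2\le2\kappa$, and therefore
\[
\Big(\sum_{A\in F,\,A\ne\{\omega\}}\widetilde{\theta^\omega}(A)^2\Big)^{1/2}\le\sqrt{2\kappa}+\kappa\le3\sqrt\kappa .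
\]
The same bound holds for $w^\omega$, since $(y^j)$ is $\kappa$-good too. By Cauchy--Schwarz the terms with $A\ne\{\omega\}$ add up to at most $9\kappa$ in absolute value.
\end{proof}

\section{Choice of parameters: Theorems~\ref{thm:main} and~\ref{thm:rate}}\label{sec:proofs}

Fix $\varepsilon\in(0,1)$ and put
\[
\gamma=1-\varepsilon,\qquad\rho=1-\frac\gamma4,\qquad m=\frac{\gamma^2}4 .
\]
The lower bound in Proposition~\ref{prop:obstruction} may fall short of $1$ by $\gamma$. We spend $\gamma/4$ on $1-\rho$, another $\gamma/4$ on $m/\gamma$, and $\gamma/2$ on truncation and sampling.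

\begin{proposition}\label{prop:counter}
Let $1\le d\le N$, $\kappa=\rho^{d+1}$ and $n=\lceil1024\Lambda/\kappa^2\rceil$. Assume
\begin{equation}\label{eq:conditions}
\kappa\le\frac\gamma{28}\qquad\text{and}\qquad2n^2e^{-m^2N/2}<\frac34 .
\end{equation}
If $L$ has at least $n+1$ points and there are $n$ disjoint sets of finite positive $\mu$-measure, then there are $T\in\mathcal L(C_0(L),L_1(\mu))$ with $\|T\|=1$ and $x_0\in S_{C_0(L)}$ with $\|Tx_0\|>1-5\kappa$ such that no $S$ and $u_0$ satisfy \eqref{eq:bpb}.
\end{proposition}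

\begin{proof}
Choose $x^1,\dots,x^n,y^1,\dots,y^n$ independent and uniform in $Q$. By Lemma~\ref{lem:good}, each tuple fails to be $\kappa$-good with probability at most $4/32=1/8$. For fixed $i,j$ the products $x^i_\omega y^j_\omega$, $\omega\in[N]$, are independent uniform signs; this is why two independent tuples are used (a single tuple would give $M_{ii}=1$). Hoeffding's inequality says that the average of $N$ such signs exceeds $m$ in absolute value with probability at most $2e^{-m^2N/2}$. So $\max_{i,j}|M_{ij}|>m$ has probability less than $3/4$. The three failure probabilities add up to less than $1$. Fix tuples that are $\kappa$-good and have $|M_{ij}|\le m$ for all $i,j$.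

Let $G$ be as in \eqref{eq:GM}, $T=T_G/\nu(G)$ with $p=q=n$, and $x_0=h_0$. By Lemma~\ref{lem:norm}, $\nu(G)\le1+5\kappa$, so $\|Tx_0\|\ge1/(1+5\kappa)>1-5\kappa$. Put $b=\rho-9\kappa$. Then $1\ge b\ge\frac34-\frac9{28}>0$, hence $b/(1+5\kappa)=b-5\kappa b/(1+5\kappa)\ge b-5\kappa$. If $\|S\|=\|u_0\|=\|Su_0\|=1$ and $\|u_0-x_0\|<\varepsilon$, then Proposition~\ref{prop:obstruction} and Lemma~\ref{lem:corr} give
\[
\|S-T\|\ge\frac{b}{1+5\kappa}-\frac m\gamma\ge\rho-14\kappa-\frac\gamma4\ge1-\frac\gamma4-\frac\gamma2-\frac\gamma4=\varepsilon .\qedhere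
\]
\end{proof}

The sets $E_i$ come from the following elementary fact, which is used again in Section~\ref{sec:classification}.

\begin{lemma}\label{lem:measure}
If $L_1(\mu)$ is infinite-dimensional, then for every $n$ there are $n$ disjoint sets of finite positive measure. If $1\le\dim L_1(\mu)=k<\infty$, then $L_1(\mu)$ is isometric to $\ell_1^k$.
\end{lemma}

\begin{proof}
Suppose the number of disjoint sets of finite positive measure is bounded, and let $E_1,\dots,E_{k'}$ be a family of maximal size. Let $\mu(B)<\infty$. By maximality $B\setminus\bigcup_iE_i$ is null and, for each $i$, one of $E_i\cap B$, $E_i\setminus B$ is null. So $\mathbf 1_B$ lies in the span of the $\mathbf 1_{E_i}$. Such indicators span a dense subspace, so $L_1(\mu)$ equals the span of the functions $\mathbf 1_{E_i}/\mu(E_i)$, which is isometric to $\ell_1^{k'}$. This proves the first claim. If $\dim L_1(\mu)=k$, the number of such sets is at most $k$, because their indicators are linearly independent; then the above applies and $k'=k$.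
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $\eta>0$, fix $d\ge1$ with $\kappa=\rho^{d+1}\le\min(\gamma/28,\eta/5)$. For $N\ge d$ we have $\Lambda\le(N+1)^d$, because every set in $F$ is the set of nonzero entries of some sequence in $\{0,1,\dots,N\}^d$. Since $d$ and $\kappa$ are fixed, $n$ is bounded by a polynomial in $N$, and \eqref{eq:conditions} holds for large $N$. The space $L$ has at least $n+1$ points, and Lemma~\ref{lem:measure} provides the $n$ sets. Proposition~\ref{prop:counter} gives $T$ and $x_0$ with $\|Tx_0\|>1-5\kappa\ge1-\eta$.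
\end{proof}

The second condition in \eqref{eq:conditions} allows $n$ to grow exponentially in $N$, so $d$ may be proportional to $N$. Then $\kappa$ is exponentially small in $N$, hence polynomially small in $n$.

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
Let $\psi(\delta)=-\delta\ln\delta-(1-\delta)\ln(1-\delta)$, which tends to $0$ as $\delta\to0$. Fix $\delta\in(0,\frac12)$ with $\psi(\delta)+2\delta\ln(1/\rho)\le m^2/8$. For $N\ge1/\delta$ take $d=\lfloor\delta N\rfloor$ in Proposition~\ref{prop:counter}. As $\delta<\frac12$, the quantity $\delta^s(1-\delta)^{N-s}$ decreases in $s$, so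
\[
1\ge\sum_{s\le\delta N}\binom Ns\delta^s(1-\delta)^{N-s}\ge\Lambda\,\delta^{\delta N}(1-\delta)^{(1-\delta)N}=\Lambda e^{-\psi(\delta)N}.
\]
Also $\kappa^{-2}\le\rho^{-2}\rho^{-2\delta N}$. Hence
\[
n\le1025\,\Lambda\kappa^{-2}\le1025\,\rho^{-2}e^{(\psi(\delta)+2\delta\ln(1/\rho))N}\le1025\,\rho^{-2}e^{m^2N/8}.
\]
It follows that $2n^2e^{-m^2N/2}\le2\cdot1025^2\rho^{-4}e^{-m^2N/4}\to0$, and $\kappa\le\rho^{\delta N}\to0$ because $d+1>\delta N$. So \eqref{eq:conditions} holds for all $N\ge N_0$, where $N_0\ge1/\delta$ depends only on $\varepsilon$. With $C_1=1026\rho^{-2}$ we have $n+1\le C_1e^{m^2N/8}$.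

Let $l_0=C_1e^{m^2N_0/8}$ and $c=8\delta\ln(1/\rho)/m^2$. For $l\ge l_0$ let $N$ be the largest integer with $C_1e^{m^2N/8}\le l$; then $N\ge N_0$ and $n+1\le l$. Proposition~\ref{prop:counter}, for an $l$-point set $L$ and the range $\ell_1$, shows that no $\eta\ge5\kappa$ is admissible. Since $e^{m^2(N+1)/8}>l/C_1$, we have $N>\frac8{m^2}\ln(l/C_1)-1$, and an admissible $\eta$ satisfies
\[
\eta<5\rho^{\delta N}\le5\rho^{-\delta}(l/C_1)^{-c}.
\]
For $l<l_0$ we have $\eta\le1\le l_0^{\,c}\,l^{-c}$. Take $C=\max(5\rho^{-\delta}C_1^{\,c},l_0^{\,c})$.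
\end{proof}

\section{The pairs $(C_0(L),L_1(\mu))$}\label{sec:classification}

A Banach space $\mathcal Y$ has Lindenstrauss' \emph{property $\beta$} if there are families $(y_\alpha)$ in $S_{\mathcal Y}$ and $(y^*_\alpha)$ in $S_{\mathcal Y^*}$ and a number $r<1$ such that $y^*_\alpha(y_\alpha)=1$, $|y^*_\alpha(y_{\alpha'})|\le r$ for $\alpha\ne\alpha'$, and $\|y\|=\sup_\alpha|y_\alpha^*(y)|$ for all $y$. If $\mathcal Y$ has property $\beta$, then $(\mathcal X,\mathcal Y)$ has the BPBp for every Banach space $\mathcal X$ \cite[Theorem~2.2]{AAGM}.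

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
If $L$ is infinite and $L_1(\mu)$ is infinite-dimensional, the BPBp fails by Theorem~\ref{thm:main}.

Let $\dim L_1(\mu)=k<\infty$. By Lemma~\ref{lem:measure}, $L_1(\mu)$ is isometric to $\ell_1^k$, and this space has property $\beta$: let $\alpha$ run over the sign vectors in $\{\pm1\}^k$ with first entry $1$, and put $y_\alpha^*=\alpha$, $y_\alpha=\alpha/k$. Two different such vectors agree in at least one entry and differ in at least one, so $|y^*_\alpha(y_{\alpha'})|\le(k-2)/k$; and $\|y\|_1=\max_\alpha|\langle\alpha,y\rangle|$. So the pair has the BPBp.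

Let $L$ be finite, so that $C_0(L)=\ell_\infty^n$. We move the operator into $\ell_1$, apply fact (i), and return. Fix $\varepsilon\in(0,1)$, let $\varepsilon'=\varepsilon/2$, and let $\eta'$ be admissible for $\varepsilon'$ and $(\ell_\infty^n,\ell_1)$. We show that $\eta'/2$ is admissible for $\varepsilon$ and $(\ell_\infty^n,L_1(\mu))$. Let $\|T\|=\|x_0\|=1$ and $\|Tx_0\|>1-\eta'/2$, and put $\tau=\frac12\min(\varepsilon',\eta'/2)$. Choose integrable simple functions $s_j$ with $\sum_{j=1}^n\|Te_j-s_j\|<\tau$ and let $T''e_j=s_j$. Then $\|T-T''\|<\tau$, so $|1-\|T''\||<\tau$, and $T'=T''/\|T''\|$ has norm one and $\|T-T'\|<2\tau$. All $s_j$ lie in the span of the indicators of finitely many disjoint sets $E_1,\dots,E_k$ of finite positive measure. Let $\ell_1^k=\operatorname{span}(e_1,\dots,e_k)\subset\ell_1$ and let $\iota:\ell_1^k\to L_1(\mu)$ be the isometric embedding $e_i\mapsto\mathbf 1_{E_i}/\mu(E_i)$. Then $T'=\iota T_1$ with $T_1:\ell_\infty^n\to\ell_1^k$, $\|T_1\|=1$ and $\|T_1x_0\|>1-\eta'$. So there are $S:\ell_\infty^n\to\ell_1$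 and $u_0$ with $\|S\|=\|u_0\|=\|Su_0\|=1$, $\|u_0-x_0\|<\varepsilon'$ and $\|S-T_1\|<\varepsilon'$.

The range of $S$ need not lie in $\ell_1^k$, and deleting the other coordinates would decrease $\|Su_0\|$. We fold them onto the first coordinate instead. Pick $y^*\in\{\pm1\}^{\mathbb N}$ with $y^*(Su_0)=1$, and define $R:\ell_1\to\ell_1^k$ by $Re_i=e_i$ for $i\le k$ and $Re_i=y_1^*y_i^*e_1$ for $i>k$. Then $\|R\|=\sup_i\|Re_i\|=1$, $RT_1=T_1$, and $y^*(Re_i)=y^*_i$ for all $i$, so $y^*(RSu_0)=y^*(Su_0)=1$. Thus $\iota RS$ has norm one and attains it at $u_0$, and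
\[
\|\iota RS-T\|\le\|R(S-T_1)\|+\|T'-T\|<\varepsilon'+\varepsilon'=\varepsilon .\qedhere
\]
\end{proof}

\section{Extreme points of the ball of $\ell_\infty^n$}\label{sec:extreme}

Identify a $k\times n$ matrix $A$ with an operator $\ell_\infty^n\to\ell_1^k$, and write $\mathcal B=\mathcal B_{k,n}$. A convex function on a cube is maximal at a vertex, and $\|y\|_1=\max_\alpha\alpha^Ty$, so
\[
\|A\|=\max\{\langle A,\alpha\beta^T\rangle:\alpha\in\{\pm1\}^k,\ \beta\in\{\pm1\}^n\}=\max_{M\in\mathcal B}\langle A,M\rangle .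
\]
The dual norm $\|M\|_*=\max\{\langle A,M\rangle:\|A\|\le1\}$ has unit ball $\mathcal B$. Indeed $\|M\|_*\le1$ on $\mathcal B$, and if $M\notin\mathcal B$, separation gives $A$ with $\langle A,M\rangle>\max_{\mathcal B}\langle A,\cdot\rangle=\|A\|$. Let $\circ$ denote the entrywise product. Since $(\alpha\beta^T)\circ(\alpha'\beta'^T)=(\alpha\circ\alpha')(\beta\circ\beta')^T$, bilinearity gives $\mathcal B\circ\mathcal B\subset\mathcal B$, that is,
\begin{equation}\label{eq:submult}
\|M\circ M'\|_*\le\|M\|_*\|M'\|_* .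
\end{equation}
The unit for $\circ$ is the all-ones matrix $J\in\mathcal B$. After sign changes, an extreme point $x_0$ and a functional norming its image become the pair of all-ones vectors $\mathbf 1$, whose product is $J$. This is how the hypothesis on $x_0$ enters. Let
\[
K=\{S:\langle S,J-\alpha\beta^T\rangle\ge0\ \text{for all sign vectors }\alpha,\beta\}.
\]
This is a closed convex cone, and every $S\in K$ attains its norm at $\mathbf 1$, since $\|S\|\le\langle S,J\rangle\le\|S\mathbf 1\|_1\le\|S\|$.

\begin{lemma}\label{lem:cone}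
Let $\eta\in(0,1]$, $\|A\|\le1$ and $\langle A,J\rangle>1-\eta$. Then the distance from $A$ to $K$ in operator norm is at most $2\sqrt\eta$.
\end{lemma}

\begin{proof}
Let $r$ be the distance and suppose $r>0$. By the Hahn--Banach theorem, $K$ is separated from the open ball of radius $r$ about $A$: there is $M_0$ with $\|M_0\|_*=1$ and $\langle S,M_0\rangle\ge\langle A,M_0\rangle+r$ for all $S\in K$. Taking $S=0$ gives $r\le-\langle A,M_0\rangle$. Replacing $S$ by large multiples of itself gives $\langle S,M_0\rangle\ge0$ on $K$. Farkas' lemma says that a linear inequality $\langle S,M_0\rangle\ge0$ that follows from finitely many inequalities $\langle S,M_c\rangle\ge0$ is a nonnegative combination of them. So $M_0=\sum_c\lambda_c(J-\alpha_c\beta_c^T)$ with $\lambda_c\ge0$, that is,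
\[
M_0=\lambda J-D,\qquad\lambda=\sum_c\lambda_c,\qquad D=\sum_c\lambda_c\alpha_c\beta_c^T,\qquad\|D\|_*\le\lambda .
\]

We must bound $-\langle A,M_0\rangle$, knowing that $\langle A,\cdot\rangle$ is at most $1$ on $\mathcal B$ and more than $1-\eta$ at $J$. The segment $J-sM_0=(1-s\lambda)J+sD$ stays in $\mathcal B$ for $s\le1/\lambda$, which yields the bound $\eta\lambda$, but we have no control of $\lambda$. We replace the segment by a curve with the same tangent at $J$ that stays in $\mathcal B$ for all $s$. Let $e^{-sM_0}$ be the entrywise exponential and $D^{\circ p}$ the entrywise powers, $D^{\circ0}=J$. For $s\in(0,1]$, \eqref{eq:submult} gives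
\[
e^{-sM_0}=e^{-s\lambda}\sum_{p\ge0}\frac{s^p}{p!}D^{\circ p},\qquad\|e^{-sM_0}\|_*\le e^{-s\lambda}\sum_{p\ge0}\frac{(s\lambda)^p}{p!}=1 .
\]
So $\langle A,e^{-sM_0}\rangle\le1$, and $M_s=(J-e^{-sM_0})/s$ satisfies $\langle A,M_s\rangle\ge-\eta/s$. To compare $M_s$ with $M_0$, expand in powers of $M_0$, whose norm is $1$:
\[
\|M_0-M_s\|_*=\Big\|\sum_{p\ge2}\frac{(-1)^ps^{p-1}}{p!}M_0^{\circ p}\Big\|_*\le s\sum_{p\ge2}\frac1{p!}=(e-2)s\le s .
\]
Therefore $r\le-\langle A,M_s\rangle-\langle A,M_0-M_s\rangle\le\eta/s+s$. Take $s=\sqrt\eta$.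
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extreme}]
Put $\eta=\varepsilon^2/36$. Let $\Delta_1$ be the diagonal operator on $\ell_\infty^n$ with entries $x_0(j)$, and $\Delta_2$ a diagonal operator on $\ell_1$ with entries $\pm1$ and $\Delta_2Tx_0\ge0$. Both are isometries equal to their inverses, and $\Delta_1\mathbf 1=x_0$. If $S$ satisfies the conclusion for $\Delta_2T\Delta_1$ and $\mathbf 1$, then $\Delta_2S\Delta_1$ satisfies it for $T$ and $x_0$. So assume $x_0=\mathbf 1$ and $Tx_0\ge0$.

Let $P_k$ be the projection of $\ell_1$ onto the first $k$ coordinates. Since $\|T-P_kT\|\le\sum_{j=1}^n\|Te_j-P_kTe_j\|\to0$, there is $k$ with $\|T-P_kT\|<\sqrt\eta$ and $\|P_kTx_0\|>1-\eta$. The matrix $A$ of $P_kT$ has $\|A\|\le1$ and $\langle A,J\rangle=\|P_kTx_0\|>1-\eta$. As $K$ is closed in a finite-dimensional space, Lemma~\ref{lem:cone} gives $S_0\in K$ with $\|S_0-A\|\le2\sqrt\eta$. Then $1+2\sqrt\eta\ge\|S_0\|\ge1-\eta-2\sqrt\eta>0$, because $\sqrt\eta<\frac16$. The operator $S=S_0/\|S_0\|$ lies in $K$, so $\|S\|=\|Sx_0\|=1$,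 and $\|S-S_0\|=|1-\|S_0\||\le\eta+2\sqrt\eta$. Hence
\[
\|S-T\|<(\eta+2\sqrt\eta)+2\sqrt\eta+\sqrt\eta\le6\sqrt\eta=\varepsilon .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAGM}
Acosta, Aron, Garc\'ia and Maestre, \emph{J. Funct. Anal.} 254 (2008), 2780--2799.

\bibitem{LT}
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{Problem}
doi:10.1007/978-3-031-02104-6,
\texttt{https://springerlink.bibliotecabuap.elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-031-02104-6.pdf}.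

\end{thebibliography}
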